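# Entropy, determinants and periodic points for the group-ring elements $1-mt(1-u)$

## 1. Three theorems on $f=1-mt(1-u)$

Fix an integer $m\ge 2$. All examples in this talk are elements
$$f=1-mt(1-u)=1-mt+mtu\in\mathbb Z[\Gamma],\qquad t,u\in\Gamma .$$
The notation ($X_f$, $\alpha_f$, $\mathrm{Fix}_\Delta$, $\det^*$, $A$, $B$, $\Delta\searrow\{1\}$) is unpacked in Section 2.

**Theorem 1.** Let $\mathcal A=\mathbb Z_{(3)}[i]=\{\tfrac{a+bi}{c}:a,b,c\in\mathbb Z,\ 3\nmid c\}$, let $\tau=2+i$ (a unit of $\mathcal A$, since $N(\tau)=5$), let $\Gamma_0=\mathcal A\rtimes\langle t\rangle$ with $tat^{-1}=\tau a$, and let $u=1\in\mathcal A$. Then $\Gamma_0$ is countably infinite, metabelian (so amenable) and residually finite. For $f=1-mt(1-u)$: $f$ is a non-unit, $\alpha_f$ is nonexpansive, $f^*f$ is not a zero divisor, and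
$$|\det(\rho_f|_{\ell^2(\Gamma_0/\Delta)})|=|\mathrm{Fix}_\Delta(X_f)|=1\quad\text{for every finite-index normal }\Delta .$$
Hence $A=B=0$ (as limits), while $h(\alpha_f)\ge\log m>0$ and $\log\det^*_{\mathcal N\Gamma_0}(\rho_f)=\log m>0$.

**Theorem 2.** Let $\Gamma=\langle u,t,z\mid tut^{-1}=uz,\ z\text{ central}\rangle$ be the discrete Heisenberg group and $f=1-mt(1-u)$. Then $f$ is a non-unit, $\alpha_f$ is nonexpansive, $f^*f$ is not a zero divisor, and for every $\Delta$ the expressions under the limsup in $A$ and $B$ coincide. Their set of limit points as $\Delta\searrow\{1\}$ is exactly $[0,\log m]$. So neither limit exists.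

**Theorem 3.** (i) In Theorem 1, $h(\alpha_f)=\log m$, and $0$ is the only point of $X_f$ with finite orbit. For every integer $q\ge1$, the element $qf$ has $A=B=\log q$ and $h(\alpha_{qf})=\log\det^*_{\mathcal N\Gamma_0}(\rho_{qf})=\log q+\log m$.
(ii) There is a *finitely generated* residually finite solvable group $\Gamma\supset\Gamma_0$ for which the same $f$ has all the properties in Theorem 1 and in (i).
(iii) In Theorem 2, $A=B=h(\alpha_f)=\log\det^*_{\mathcal N\Gamma}(\rho_f)=\log m$.

## 2. The principal action $\alpha_f$, its periodic points, and two determinants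

**The action.** Let $\Gamma$ be a countably infinite discrete group which is amenable and residually finite, and let $X=\mathbb T^\Gamma$ with $\mathbb T=\mathbb R/\mathbb Z$. The left shift is $(\lambda^\gamma x)_\theta=x_{\gamma^{-1}\theta}$ and the right shift is $(\rho^\gamma x)_\theta=x_{\theta\gamma}$. For $f=\sum f_\gamma\gamma\in\mathbb Z[\Gamma]$ put $\rho^f=\sum_\gamma f_\gamma\rho^\gamma$, so that $(\rho^fx)_\theta=\sum_\gamma f_\gamma x_{\theta\gamma}$. The two shifts commute. Hence $X_f=\ker\rho^f$ is a closed $\lambda$-invariant subgroup of $X$, and $\alpha_f=\lambda|_{X_f}$ is the *principal action* defined by $f$. We always assume that $f$ is not a unit of $\mathbb Z[\Gamma]$.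

The action $\alpha_f$ is *expansive* if there is a neighbourhood $U$ of $0$ in $X_f$ with $\bigcap_\gamma\alpha_f^\gamma U=\{0\}$. We use a theorem of Deninger–Schmidt (ETDS 27 (2007), Thm 3.2), quoted as [DS]: *$\alpha_f$ is expansive if and only if $f$ is invertible in $\ell^1(\Gamma)$.* A unit of $\mathbb Z[\Gamma]$ is invertible in $\ell^1(\Gamma)$. So once we know that $f$ is not invertible in $\ell^1(\Gamma)$, we know both that $f$ is a non-unit and that $\alpha_f$ is nonexpansive.

**Entropy.** For a finite open cover $\mathcal U$ of $X_f$ let $N(\mathcal U)$ be the least size of a subcover. Then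
$$h(\alpha_f)=\sup_{\mathcal U}\ \lim_{n}\frac1{|Q_n|}\log N\Bigl(\bigvee_{\gamma\in Q_n}(\alpha_f^\gamma)^{-1}\mathcal U\Bigr)$$
along a two-sided Følner sequence $(Q_n)$, that is, finite sets with $|gQ_n\triangle Q_n|/|Q_n|\to0$ and $|Q_ng\triangle Q_n|/|Q_n|\to0$ for all $g\in\Gamma$. Such sequences exist in every countable amenable group, and the limit exists and does not depend on the choice.

**Periodic points.** For a finite-index normal $\Delta\subset\Gamma$ write $G=\Gamma/\Delta$. The group $\mathrm{Fix}_\Delta(X_f)=\{x\in X_f:\alpha_f^\gamma x=x\ \forall\gamma\in\Delta\}$ consists of the points of $X_f$ that are functions on $G$, and $\mathrm{Fix}^\circ_\Delta(X_f)$ is its identity component. The operator $\rho_f|_{\ell^2(G)}$ is right convolution by $f$ on $\ell^2(G)$, and $\det^*$ is the product of its nonzero singular values. Put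
$$A=\limsup_{\Delta\searrow\{1\}}\frac{1}{|G|}\log\bigl|\mathrm{Fix}_\Delta(X_f)/\mathrm{Fix}^\circ_\Delta(X_f)\bigr|,\qquad B=\limsup_{\Delta\searrow\{1\}}\frac1{|G|}\log{\det}^*\bigl(\rho_f|_{\ell^2(G)}\bigr).$$
Here $\limsup_{\Delta\searrow\{1\}}a(\Delta)$ is the infimum over finite $K\subset\Gamma\setminus\{1\}$ of $\sup\{a(\Delta):\Delta\cap K=\emptyset\}$. Also $\lim_{\Delta\searrow\{1\}}a(\Delta)=L$ means: for every $\varepsilon>0$ there is a finite $K\subset\Gamma\setminus\{1\}$ with $|a(\Delta)-L|<\varepsilon$ whenever $\Delta\cap K=\emptyset$. A number $L$ is a *limit point* if for every $\varepsilon>0$ and every such $K$ some $\Delta$ with $\Delta\cap K=\emptyset$ has $|a(\Delta)-L|<\varepsilon$. If the limit exists, it is the only limit point.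

**Trace and determinant over $\Gamma$.** Write $R_gv=vg$ for right multiplication. Then $R_{gh}=R_hR_g$ and $R_g^*=R_{g^*}$, where $f^*=\sum f_\gamma\gamma^{-1}$. Let $\mathcal R$ be the von Neumann algebra on $\ell^2(\Gamma)$ generated by the right translations, with the faithful trace $\operatorname{tr}(S)=\langle S\delta_1,\delta_1\rangle$. With $\rho_{f^*f}=\int\lambda\,dE(\lambda)$, where $E(\lambda)$ is the spectral projection onto $(-\infty,\lambda]$, and $F(\lambda)=\operatorname{tr}E(\lambda)$, Lück's modified Fuglede–Kadison determinant is given by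
$$\log{\det}^*_{\mathcal N\Gamma}(\rho_f)=\tfrac12\int_{0^+}^\infty\log\lambda\,dF(\lambda).$$
One may read "right convolution by $f$" as $R_f$ or as $R_{f^*}=R_f^*$; this does not matter here. In finite dimensions $S$ and $S^*$ have the same singular values and the same $|\det|$. In $\mathcal R$ we have $\operatorname{tr}((S^*S)^k)=\operatorname{tr}((SS^*)^k)$ for all $k\ge0$, so the compactly supported spectral distributions of $S^*S$ and $SS^*$ have the same moments and are equal. We use $R_f$.

**Two examples by hand.** Take $f=2$ over any $\Gamma$. Then $X_f=\{0,\tfrac12\}^\Gamma$ is the full $2$-shift, $h(\alpha_f)=\log2$, $|\mathrm{Fix}_\Delta(X_f)|=2^{|G|}$, $\mathrm{Fix}^\circ_\Delta$ is trivial, and both determinants give $\log 2$. This action is expansive ($U=\{x:x_1=0\}$ works), in agreement with [DS]: the inverse of $f$ is $\frac12\in\ell^1(\Gamma)$. Next take $\Gamma=\mathbb Z=\langle s\rangle$ and $f=1-s$. Then $X_f$ consists of the constant sequences, the action is trivial and nonexpansive, and $h=0$. For $\Delta=n\mathbb Z$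 we have $\mathrm{Fix}_\Delta=\mathrm{Fix}_\Delta^\circ\cong\mathbb T$, so the expression in $A$ is $0$. The nonzero eigenvalues on $\ell^2(\mathbb Z/n)$ are $1-e^{2\pi ik/n}$ with $0<k<n$, and their product is $n$, so the expression in $B$ is $\frac1n\log n\to0$. On $\ell^2(\mathbb Z)\cong L^2(S^1)$ the operator is multiplication by $1-\xi$, and by Jensen's formula $\log\det^*=\int\log|1-\xi|\,d\xi=0$. Here every quantity is $0$, and the limits exist.

**What was asked.** It is known that if $\alpha_f$ is nonexpansive, then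
$$h(\alpha_f)\ge A\qquad\text{and}\qquad B\le\log{\det}^*_{\mathcal N\Gamma}(\rho_f).\tag{1}$$
Now let $f$ be a non-unit with $\alpha_f$ nonexpansive and $f^*f$ not a zero divisor. The conjecture in "Entropy and periodic points of principal algebraic actions" states that (a) $h(\alpha_f)=A$. The accompanying problem (b) asks whether $B=\log\det^*_{\mathcal N\Gamma}(\rho_f)$, and whether "lim sup" can be replaced by "lim" in $A$ and $B$. Theorem 1 shows that the conjecture (a) is **false**, since $h(\alpha_f)\ge\log m>0=A$, and that the answer to the first question in (b) is **no**, since $B=0<\log m=\log\det^*_{\mathcal N\Gamma_0}(\rho_f)$. Theorem 2 shows that the answer to the second question in (b) is **no**.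

**Other quoted facts.** [FK] is the multiplicativity of the Fuglede–Kadison determinant for injective elements of a finite von Neumann algebra (Fuglede–Kadison; Lück's book *$L^2$-invariants*, Thm 3.14). [LT] is the theorem of Li–Thom (JAMS 27 (2014)): for $\Gamma$ countable amenable and $f\in\mathbb Z[\Gamma]$ a non-zero-divisor, $h(\alpha_f)=\log\det_{\mathcal N\Gamma}f$. It is used only for Theorem 3. We also use Birkhoff's ergodic theorem and Halmos' criterion: an automorphism of a compact abelian group is ergodic if and only if the dual automorphism has no finite orbit other than $\{0\}$.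

## 3. Convergence of moments, and the eigenvalues near zero

A natural first attempt is to prove equality in (b) by approximation. Let $S=R_f$ on $\ell^2(\Gamma)$, let $S_\Delta=R_f$ on $\ell^2(G)$, and let $\operatorname{tr}_G=\frac1{|G|}\mathrm{Tr}$. Since $S^*S=R_{ff^*}$, the number $\operatorname{tr}((S^*S)^k)$ is the coefficient at $1$ of $(ff^*)^k\in\mathbb Z[\Gamma]$, and $\operatorname{tr}_G((S_\Delta^*S_\Delta)^k)$ is the sum of the coefficients of the same element over $\Delta$. The two agree as soon as $\Delta$ misses the support of $(ff^*)^k$ outside $1$. All the spectra lie in $[0,\|f\|_1^2]$, so by Weierstrass' theorem, for every fixed $\varepsilon>0$,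
$$\tfrac12\operatorname{tr}_G\log(\varepsilon+S_\Delta^*S_\Delta)\longrightarrow\tfrac12\operatorname{tr}\log(\varepsilon+S^*S)\qquad(\Delta\searrow\{1\}).$$
The attempt stops when we let $\varepsilon\to0$, because $\log$ is unbounded at $0$. If $S_\Delta$ is invertible, the left side bounds $\frac1{|G|}\log|\det S_\Delta|$ only from above. A vanishing proportion of extremely small singular values is invisible to every moment and can still lower $\frac1{|G|}\log|\det S_\Delta|$ by a fixed amount.

A model in dimension $r\ge2$ shows how this can happen. Let $Ce_j=e_{j+1}$ for $j<r$ and $Ce_r=e_1$. Let $J$ agree with $C$ except that $Je_r=0$. Put $M'=1-mC$ and $M=1-mJ$. The eigenvalues of the normal matrix $M'$ are $1-m\omega$ with $\omega^r=1$, so all its singular values lie in $[m-1,m+1]$, and $\det M'=1-m^r$. The matrices agree on the hyperplane spanned by $e_1,\dots,e_{r-1}$, so there $\|Mv\|=\|M'v\|\ge(m-1)\|v\|$. By the min–max principle at least $r-1$ singular values of $M$ are $\ge m-1$, and all are $\le m+1$. But $\det M=1$. Indeed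 $M^{-1}=\sum_{j<r}m^jJ^j$ has norm $\ge m^{r-1}$, so one singular value is $\le m^{-(r-1)}$. Cutting the cycle at one place changes $\frac1r\log|\det|$ from about $\log m$ to $0$, with only one singular value leaving the interval $[m-1,m+1]$.

So we look for $f$ and $\Gamma$ such that in each finite quotient $R_f$ is $1$ minus a sum of weighted cyclic shifts, with a zero weight in each cycle. The factor $1-u$ provides the weights.

## 4. Elements congruent to $1$ modulo $m$

The purpose of the next lemma is to obtain three properties at once: no zero divisors, finite $\mathrm{Fix}_\Delta$, and equality of the expressions in $A$ and $B$.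

**Lemma 1.** Let $f=1-ma$ with $a\in\mathbb Z[\Gamma]$. Then $f$ and $f^*f$ are not zero divisors. For every finite-index normal $\Delta$ with $G=\Gamma/\Delta$, $\det R_f|_{\mathbb Z[G]}$ is an integer $\equiv1$ mod $m$, hence nonzero. Moreover $\mathrm{Fix}_\Delta(X_f)$ is finite of order $|\det R_f|_{\mathbb C[G]}|$, so
$$D_\Delta(f):=\tfrac1{|G|}\log\bigl|\det R_f|_{\mathbb C[G]}\bigr|=\tfrac1{|G|}\log|\mathrm{Fix}_\Delta(X_f)/\mathrm{Fix}^\circ_\Delta(X_f)|=\tfrac1{|G|}\log{\det}^*(\rho_f|_{\ell^2(G)})\ge0.$$

*Proof.* If $fv=0$ with $v\in\mathbb Z[\Gamma]$, then $v=mav$. Iterating, $v\in m^j\mathbb Z[\Gamma]$ for all $j$, so $v=0$. The case $vf=0$ is the same. Since $f^*f=(1-ma^*)(1-ma)=1-m(a+a^*-ma^*a)$ has the same form, it is not a zero divisor either.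

The matrix of $R_f$ on $\mathbb Z[G]$ is $\equiv I$ mod $m$, so its determinant is $\equiv1$ mod $m$, and it is nonzero because $m\ge2$. A point fixed by $\Delta$ satisfies $x_{\gamma^{-1}\theta}=x_\theta$ for $\gamma\in\Delta$, so it is a function on $G$. On $\mathbb T^G$ the map $\rho^f$ is given by the integer matrix with entry $\sum_{\gamma:\theta\gamma=\theta'}f_\gamma$ in row $\theta$ and column $\theta'$. As $R_f\delta_\theta=\sum_\gamma f_\gamma\delta_{\theta\gamma}$, this is the transpose of the matrix of $R_f$. The kernel on $\mathbb T^d$ of a nonsingular integer $d\times d$ matrix is finite of order $|\det|$ (Smith normal form). So $\mathrm{Fix}_\Delta(X_f)$ is finite of order $|\det R_f|$, its identity component is trivial, and the product of the (nonzero) singular values of $R_f$ is $|\det R_f|$. A nonzero integer has absolute value $\ge1$, so $D_\Delta(f)\ge0$. $\square$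

## 5. Finite quotients as weighted cyclic shifts

The next lemma finds the cycles of Section 3 inside $\mathbb C[G]$.

**Lemma 2.** Let $\Gamma=A\rtimes\langle t\rangle$ with $A$ abelian, $u\in A$, $\Delta\lhd\Gamma$ of finite index, $G=\Gamma/\Delta$, and $\bar A$ the image of $A$ in $G$. For $\psi\in\widehat{\bar A}$ put $\psi^t(a)=\psi(tat^{-1})$ and $V_\psi=\{v\in\mathbb C[G]:va=\psi(a)v\ \forall a\in\bar A\}$. Then $\mathbb C[G]=\bigoplus_\psi V_\psi$, and $N:=R_{mt(1-u)}$ maps $V_\psi$ into $V_{\psi^t}$ by $v\mapsto m(1-\psi^t(u))\,vt$. If every orbit of $\psi\mapsto\psi^t$ contains some $\psi$ with $\psi(u)=1$, then $N$ is nilpotent and $\det R_f=\det(1-N)=1$ for $f=1-mt(1-u)$.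

*Proof.* The operators $R_a$, $a\in\bar A$, form a finite commuting group of unitaries, so $\mathbb C[G]$ is the direct sum of their joint eigenspaces $V_\psi$. For $v\in V_\psi$,
$$(vt)a=v(tat^{-1})t=\psi(tat^{-1})\,vt=\psi^t(a)\,vt,$$
so $vt\in V_{\psi^t}$ and $vt(1-u)=(1-\psi^t(u))vt$. Write $\psi^{t^j}(a)=\psi(t^jat^{-j})$. If the orbit of $\psi$ has length $r$, then
$$N^rv=m^r\prod_{j=1}^r\bigl(1-\psi^{t^j}(u)\bigr)\,vt^r\qquad(v\in V_\psi),\tag{2}$$
and the product runs once over the whole orbit. If some $\psi^{t^j}(u)=1$, then $N^r=0$ on $V_\psi$. Under the stated hypothesis $N$ is therefore nilpotent, and $\det(1-N)=1$. $\square$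

We also need the determinant when no weight vanishes.

**Cyclic block determinants.** Let $W=W_0\oplus\dots\oplus W_{l-1}$ be finite-dimensional and $N(W_j)\subset W_{j+1}$, indices mod $l$. Then $\det(1-N|_W)=\det(1-N^l|_{W_0})$. To see this, note that $\mathrm{Tr}\,N^k=0$ if $l\nmid k$, while $\mathrm{Tr}(N^{lk}|_{W_j})$ does not depend on $j$, by cyclicity of the trace. So, as formal power series in $x$,
$$\log\det(1-xN)=-\sum_{k\ge1}\frac{x^k}{k}\mathrm{Tr}N^k=-\sum_{k\ge1}\frac{x^{lk}}{k}\mathrm{Tr}\bigl((N^l|_{W_0})^k\bigr)=\log\det(1-x^lN^l|_{W_0}).$$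
Both determinants are polynomials in $x$, and we put $x=1$.

**Heisenberg group modulo $n$.** Let $\Gamma$ be as in Theorem 2. Every element is uniquely $u^at^bz^c$, and $\Gamma=A\rtimes\langle t\rangle$ with $A=\langle u,z\rangle\cong\mathbb Z^2$. Put $\Delta_n=\langle u^n,t^n,z^n\rangle$. Since $tu^nt^{-1}=u^nz^n$ and $u^{-1}t^nu=z^nt^n$, the subgroup $\Delta_n$ is normal. It consists of the $u^at^bz^c$ with $n$ dividing $a,b,c$, and $G=\Gamma/\Delta_n$ is the Heisenberg group over $\mathbb Z/n$, of order $n^3$. A given finite $K\subset\Gamma\setminus\{1\}$ is missed by $\Delta_n$ for all large $n$. In particular $\Gamma$ is residually finite.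

A character of $\bar A\cong(\mathbb Z/n)^2$ is a pair $\psi=(\xi,\zeta)=(\psi(u),\psi(z))\in\mu_n^2$. We have $\dim V_\psi=n^3/n^2=n$, and $\psi^t=(\xi\zeta,\zeta)$ because $tut^{-1}=uz$. Let $\zeta$ have order $l\mid n$. The orbit of $\psi$ has length $l$, and by (2), on $V_\psi$,
$$N^l=c\,R_{t^l},\qquad c=m^l\prod_{j=1}^l(1-\xi\zeta^j)=m^l(1-\xi^l),$$
where $R_{t^l}|_{V_\psi}$ is unitary. So the determinant of $1-N$ on the orbit of $\psi$ is $d_\psi=\det(1-cR_{t^l}|_{V_\psi})$, and looking at eigenvalues,
$$\bigl||c|-1\bigr|^n\le|d_\psi|\le(1+|c|)^n.\tag{3}$$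
If $\xi^l=1$, then $c=0$ and $d_\psi=1$. For each $\zeta$ of order $l$ the orbits correspond to the cosets of $\mu_l$ in $\mu_n$. There are $n/l$ of them, and exactly one has $\xi^l=1$.

*The case $n=q$ prime, by hand.* If $\zeta\ne1$, then $l=q$, there is one orbit, and it contains $\xi=1$: the determinant is $1$. If $\zeta=1$, then $l=1$, $|c|\le2m$, and the $q$ orbits contribute at most $q\cdot q\log(2m+1)$ to $\log|\det R_f|$. By Lemma 1, $0\le D_{\Delta_q}(f)\le\frac{\log(2m+1)}{q}$. So along primes $D_{\Delta_q}(f)\to0$.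

*Composite $n$ behaves differently.* If $n=pp'$ and $\zeta$ has order $p$, then the orbit of $(\xi,\zeta)$ with $\xi^p\ne1$ never reaches $\xi=1$: this cycle is not cut. We now count such cycles.

## 6. The Heisenberg group modulo squarefree $n$

The goal of this section is the estimate (4). Let $q\ge5$, and let $n>1$ be a product of distinct primes, all $\ge q$. Put
$$\pi(n)=\prod_{p\mid n}\Bigl(1-\frac1p+\frac1{p^2}\Bigr).$$

**Proposition.** For all such $n$,
$$\bigl|D_{\Delta_n}(f)-(1-\pi(n))\log m\bigr|\le\frac{\log(2q)+2\log(2m+1)}{\sqrt q}.\tag{4}$$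

*Proof.* For $l\mid n$ let $C_l$ be the contribution to $D_{\Delta_n}(f)$ of the characters with $\zeta$ of exact order $l$; thus $C_l=n^{-3}\sum\log|d_\psi|$ over the corresponding orbits, and $D_{\Delta_n}(f)=\sum_{l\mid n}C_l$.

**Step 1: large divisors.** This step shows that for $l\ge\sqrt n$ the uncut cycles contribute about $l\log m$ each. Let $\xi^l\ne1$. Then $\xi^l\in\mu_{n/l}\setminus\{1\}$, so $n/l\ge5$ and
$$|1-\xi^l|\ge2\sin(\pi l/n)\ge4l/n\ge4/\sqrt n,$$
using $\sin x\ge2x/\pi$ on $[0,\pi/2]$. Hence $|c|\ge2^{\sqrt n}\cdot4/\sqrt n\ge4$, because $2^x\ge x$. Also $|\log|1-\xi^l||\le\log n$, since $\frac1n\le|1-\xi^l|\le2\le n$. As $|c|\ge2$, we have $\frac12|c|\le|c|-1$ and $|c|+1\le2|c|$. By (3),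
$$\Bigl|\tfrac1n\log|d_\psi|-l\log m\Bigr|\le\log2+\log n=\log(2n).$$
There are $\varphi(l)$ choices of $\zeta$ and $\frac nl-1$ orbits with $\xi^l\ne1$ for each; the remaining orbit gives $0$. The main term of $C_l$ is
$$\frac1{n^3}\,\varphi(l)\Bigl(\frac nl-1\Bigr)n\,l\log m=\frac{\varphi(l)}n\Bigl(1-\frac ln\Bigr)\log m,$$
and the error is at most $\frac{\varphi(l)}n(1-\frac ln)\frac{\log(2n)}l\le\frac{\varphi(l)}n\cdot\frac{\log(2n)}{\sqrt n}$.

**Step 2: small divisors.** This step shows that the divisors $l<\sqrt n$ do not matter. The part of $\mathbb C[G]$ where $R_z$ has eigenvalues of exact order $l$ is the complexification of $\ker\Phi_l(R_z)\subset\mathbb Q[G]$, where $\Phi_l$ is the cyclotomic polynomial. As $z$ is central, $R_f$ preserves the lattice $\ker\Phi_l(R_z)\cap\mathbb Z[G]$, which has full rank in $\ker\Phi_l(R_z)$, and $R_f$ is invertible over $\mathbb Q$ by Lemma 1. So its determinant there is a nonzero integer, and $C_l\ge0$. For the upper bound use (3) with $1+|c|\le1+2m^l\le(2m+1)^l$: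
$$C_l\le\frac1{n^3}\,\varphi(l)\,\frac nl\,n\,l\log(2m+1)=\frac{\varphi(l)}n\log(2m+1).$$
With $d(n)$ the number of divisors of $n$,
$$\sum_{l\mid n,\ l<\sqrt n}\frac{\varphi(l)}n\le\frac{d(n)\sqrt n}{n}=\prod_{p\mid n}\frac2{\sqrt p}\le\frac2{\sqrt q},$$
since each factor is $\le2/\sqrt q<1$ and there is at least one factor.

**Step 3: summation.** We compare $D_{\Delta_n}(f)$ with $\sum_{l\mid n}\frac{\varphi(l)}n(1-\frac ln)\log m$. For $l<\sqrt n$ both $C_l$ and the term of this sum lie in $[0,\frac{\varphi(l)}n\log(2m+1)]$. So the total difference is at most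
$$\frac{\log(2n)}{\sqrt n}\sum_{l\mid n}\frac{\varphi(l)}n+\frac{2\log(2m+1)}{\sqrt q}\le\frac{\log(2q)+2\log(2m+1)}{\sqrt q},$$
because $\sum_{l\mid n}\varphi(l)=n$, the function $x\mapsto\log(2x)/\sqrt x$ decreases for $2x>e^2$, and $n\ge q\ge5$. Finally, for squarefree $n$,
$$\sum_{l\mid n}\frac{\varphi(l)\,l}{n^2}=\prod_{p\mid n}\frac{1+(p-1)p}{p^2}=\pi(n),$$
so the sum we compared with is $(1-\pi(n))\log m$. $\square$

**Consequence: every point of $[0,\log m]$ is a limit point.** Multiply the factors $1-\frac1p+\frac1{p^2}$ over the successive primes $p\ge q$, and let $P_0=1>P_1>P_2>\cdots$ be the partial products. For $p\ge5$ each factor is $\le1-\frac4{5p}\le e^{-4/(5p)}$, and $\sum1/p=\infty$, so $P_k\to0$. Each step satisfies $P_{k-1}-P_k\le\frac1q$. Given $s\in[0,1]$ there is therefore a $k\ge1$ with $|P_k-s|\le\frac1q$: if $s=1$ take $k=1$; if $0<s<1$ take the first $k$ with $P_k\le s$; if $s=0$ take $k$ large. Let $n_q$ be the product of the first $k$ primes $\ge q$. Then $\pi(n_q)\to s$ as $q\to\infty$, and $n_q\ge q$, so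 $\Delta_{n_q}$ eventually misses any given finite $K$. By (4), $D_{\Delta_{n_q}}(f)\to(1-s)\log m$.

So far we know that the set of limit points contains $[0,\log m]$, and this already shows that the limits do not exist. To see that there are no other limit points we compute the determinant over $\Gamma$.

## 7. The Fuglede–Kadison determinant of $1-mt(1-u)$

**Lemma 3.** Let $\Gamma=A\rtimes\langle t\rangle$ with $A$ countable abelian, $t$ of infinite order, $u\in A$ of infinite order, and $f=1-mt(1-u)$. Then $\ker\rho_f=0$ on $\ell^2(\Gamma)$ and $\log\det^*_{\mathcal N\Gamma}(\rho_f)\ge\log m$. Equality holds if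
$$\frac1n\sum_{j=0}^{n-1}\log|1-\psi(t^{-j}ut^j)|\to0\quad\text{for Haar-a.e. }\psi\in\widehat A.\tag{5}$$

*Proof.* Put $T=R_{mt(1-u)}=mR_{1-u}R_t\in\mathcal R$, so $R_f=1-T$. The heuristic is simple: $T$ is a weighted shift without cycles, rotating its phase changes nothing, and so $\log|\det(1-T)|$ should equal its average over $1-zT$, $|z|=1$, which Jensen's formula would evaluate. The steps make this rigorous.

**Step 1: a regularised determinant and a circle symmetry.** For $S\in\mathcal R$ put
$$L(S)=\inf_{\varepsilon>0}\tfrac12\operatorname{tr}\log(\varepsilon+S^*S)=\lim_{\varepsilon\to0}\tfrac12\operatorname{tr}\log(\varepsilon+S^*S).$$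
If $\ker S=0$, monotone convergence gives $L(S)=\frac12\int_{0^+}^\infty\log\lambda\,dF_S(\lambda)$, where $F_S$ is the spectral distribution function of $S^*S$. For such $S$ the function $L$ is the logarithm of the Fuglede–Kadison determinant, and [FK] says $L(SS')=L(S)+L(S')$ for injective $S,S'\in\mathcal R$. For fixed $\varepsilon$ the map $S\mapsto\operatorname{tr}\log(\varepsilon+S^*S)$ is norm continuous, so $L$, as an infimum of continuous functions, is norm upper semicontinuous. Finally, $L(vSw)=L(S)$ for unitaries $v,w\in\mathcal R$.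

For $|z|=1$ let $W_z\delta_{at^j}=z^j\delta_{at^j}$. With $\chi(at^j)=j$ we get $W_zR_\gamma W_z^*=z^{\chi(\gamma)}R_\gamma$. So conjugation by $W_z$ preserves $\mathcal R$, and it preserves $\operatorname{tr}$ because $W_z\delta_1=\delta_1$. Call $S\in\mathcal R$ *homogeneous* if $W_zSW_z^*=zS$ for all $|z|=1$, or $W_zSW_z^*=z^{-1}S$ for all $|z|=1$. For example, $T$ is homogeneous.

**Step 2: if $S$ is homogeneous, then $\ker(1-S)=0$.** The subspaces $\ker(1-zS)$, $|z|=1$, are images of $\ker(1-S)$ under operators $W_{z^{\pm1}}$, and their projections lie in $\mathcal R$ and all have the same trace $d$, the von Neumann dimension. For distinct $z_1,\dots,z_r$ they are eigenspaces of $S$ for distinct eigenvalues, so the sum map $\bigoplus_i\ker(1-z_iS)\to\ell^2(\Gamma)$ is injective. It commutes with left translations, so $rd\le1$. This holds for all $r$, hence $d=0$, and the kernel is $0$ because $\operatorname{tr}$ is faithful. In particular $\ker\rho_f=\ker(1-T)=0$. (For $R_f^*$ the same holds: in $\mathcal R$, the kernels of $S$ and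 $S^*$ have equal dimension.) Hence $\log\det^*_{\mathcal N\Gamma}(\rho_f)=L(1-T)$.

**Step 3: if $S$ is homogeneous, then $L(1-S)\ge0$.** This is Jensen's inequality for the operator function $z\mapsto1-zS$. For $\varepsilon>0$ and $z\in\mathbb C$ let
$$\phi(z)=\operatorname{tr}\log(\varepsilon+A^*A),\qquad A=1-zS .$$
If $H$ is a smooth family of positive invertible operators, then $\partial\operatorname{tr}\log H=\operatorname{tr}(H^{-1}\partial H)$: write $\log H=\int_0^\infty\bigl((1+s)^{-1}-(s+H)^{-1}\bigr)ds$, differentiate, and use $\operatorname{tr}\bigl((s+H)^{-1}\,\partial H\,(s+H)^{-1}\bigr)=\operatorname{tr}\bigl(\partial H\,(s+H)^{-2}\bigr)$ and $\int_0^\infty(s+H)^{-2}ds=H^{-1}$. Put $P=(\varepsilon+A^*A)^{-1}$ and $P'=(\varepsilon+AA^*)^{-1}$. As $\partial_{\bar z}A=0$ and $\partial_{\bar z}A^*=-S^*$, we get $\partial_{\bar z}\phi=-\operatorname{tr}(PS^*A)$. As $\partial_zA=-S$ and $\partial_zA^*=0$, we get $\partial_zP=-P(\partial_z(A^*A))P=PA^*SP$. Therefore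
$$\partial_z\partial_{\bar z}\phi=\operatorname{tr}(PS^*S)-\operatorname{tr}(PA^*SPS^*A)=\operatorname{tr}(PS^*S)-\operatorname{tr}\bigl(PS^*(APA^*)S\bigr).$$
From $A(\varepsilon+A^*A)^{-1}=(\varepsilon+AA^*)^{-1}A$ we get $APA^*=P'AA^*=1-\varepsilon P'$, so
$$\partial_z\partial_{\bar z}\phi=\varepsilon\operatorname{tr}(PS^*P'S)=\varepsilon\operatorname{tr}\bigl(P^{1/2}S^*P'SP^{1/2}\bigr)\ge0 .$$
So $\phi$ is subharmonic. It is radial: $1-wzS$ with $|w|=1$ is the conjugate of $1-zS$ by $W_{w^{\pm1}}$. Hence $\phi(1)$ is the mean of $\phi$ over the unit circle, and $\phi(1)\ge\phi(0)=\log(1+\varepsilon)>0$. Letting $\varepsilon\to0$ gives $L(1-S)\ge0$.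

**Step 4: the lower bound.** We want to pull the factor $T$ out of $1-T$. Since $T$ need not be invertible, we perturb it. The von Neumann algebra generated by $R_a$, $a\in A$, with $\operatorname{tr}$, is $L^\infty(\widehat A)$ with Haar measure, $R_a$ corresponding to $\psi\mapsto\psi(a)$. As $u$ has infinite order, $\int\psi(u)^kd\psi=0$ for $k\ne0$, so $\psi(u)$ is Haar distributed on the circle. Let $c=R_{1-u}$. It corresponds to $1-\psi(u)$, which is nonzero a.e., so $c=v|c|$ with $v$ unitary in this algebra. For $\varepsilon>0$ put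
$$c_\varepsilon=v\max(|c|,\varepsilon),\qquad T_\varepsilon=mc_\varepsilon R_t .$$
Then $T_\varepsilon\in\mathcal R$ is invertible and $\|T_\varepsilon-T\|\le m\varepsilon$. Since $W_z$ commutes with all $R_a$, it commutes with $c_\varepsilon$. So $W_zT_\varepsilon W_z^*=zT_\varepsilon$ and $W_zT_\varepsilon^{-1}W_z^*=z^{-1}T_\varepsilon^{-1}$: both are homogeneous. By Step 2, $1-T_\varepsilon$ and $1-T_\varepsilon^{-1}$ are injective. From $1-T_\varepsilon=-T_\varepsilon(1-T_\varepsilon^{-1})$, [FK] and Step 3,
$$L(1-T_\varepsilon)=L(T_\varepsilon)+L(1-T_\varepsilon^{-1})\ge L(T_\varepsilon)=\log m+\operatorname{tr}\log\max(|c|,\varepsilon)\ge\log m+\int\log|1-\xi|\,d\xi=\log m .$$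
As $T_\varepsilon\to T$ in norm, upper semicontinuity gives $L(1-T)\ge\limsup_{\varepsilon\to0}L(1-T_\varepsilon)\ge\log m$.

**Step 5: the upper bound under (5).** We replace $T$ by $T^n$, because errors by bounded factors are then divided by $n$. With $\omega=e^{2\pi i/n}$ we have $\prod_{j<n}(1-\omega^jT)=1-T^n$. The factors are conjugate to $1-T$ by the $W_{\omega^j}$, hence injective with equal $L$. So [FK] gives $nL(1-T)=L(1-T^n)$. Put $S=T^n$ and $|Y|^2=Y^*Y$. Then $|1-S|^2\le|1-S|^2+|1+S|^2=2+2S^*S$. Since $\log$ is operator monotone, it follows that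
$$nL(1-T)\le\tfrac12\operatorname{tr}\log(2+2S^*S)=\tfrac12\log2+\tfrac12\operatorname{tr}\log(1+S^*S).$$
Moving each $t$ to the left by $(1-w)t=t(1-t^{-1}wt)$, $w\in A$, we get
$$(t(1-u))^n=t^nb_n,\qquad b_n=\prod_{j=0}^{n-1}(1-t^{-j}ut^j)\in\mathbb Z[A].\tag{6}$$
So $S=m^nR_{b_n}R_{t^n}$, and $S^*S$ is conjugate by the unitary $R_{t^n}$ to $m^{2n}R_{b_n}^*R_{b_n}$. Hence
$$L(1-T)\le\frac{\log2}{2n}+\int_{\widehat A}\frac1{2n}\log\Bigl(1+m^{2n}\prod_{j<n}|1-\psi(t^{-j}ut^j)|^2\Bigr)d\psi .$$
By (5), $\frac1n\log\bigl(m^n\prod_{j<n}|1-\psi(t^{-j}ut^j)|\bigr)\to\log m$ a.e., so the integrand tends a.e. to $\max(0,\log m)=\log m$. It lies between $0$ and $\frac1{2n}\log(1+(2m)^{2n})\le\log(2m)+\log2$. Dominated convergence gives $L(1-T)\le\log m$. $\square$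

**End of the proof of Theorem 2.** The group $\Gamma$ is infinite, nilpotent (so amenable) and, as seen in Section 5, residually finite. By Lemma 1, $f^*f$ is not a zero divisor, and both expressions equal $D_\Delta(f)\ge0$.

*Not invertible in $\ell^1(\Gamma)$.* The assignment $u\mapsto\xi$, $t\mapsto\eta$, $z\mapsto1$ with $|\xi|=|\eta|=1$ defines a unital homomorphism $\ell^1(\Gamma)\to\mathbb C$ with $f\mapsto1-m\eta(1-\xi)$. Choose $\xi$ with $|1-\xi|=1/m$ and $\eta=(m(1-\xi))^{-1}$: then $f\mapsto0$. So $f$ is not invertible in $\ell^1(\Gamma)$. By [DS], $\alpha_f$ is nonexpansive, and $f$ is a non-unit.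

*The limit points.* Section 6 shows that all points of $[0,\log m]$ are limit points of $D_\Delta(f)$. For the converse, $D_\Delta(f)\ge0$, and by (1) every limit point is at most $B\le\log\det^*_{\mathcal N\Gamma}(\rho_f)$. Lemma 3 evaluates the right side once (5) is checked. From $t^{-1}ut=uz^{-1}$ we get $\psi(t^{-j}ut^j)=\xi\zeta^{-j}$. If $\zeta$ is not a root of unity, the rotation by $\zeta^{-1}$ is ergodic, and $\log|1-\xi|$ is integrable with integral $0$. So Birkhoff's theorem gives the convergence in (5) for a.e. $\xi$, and by Fubini for a.e. $(\xi,\zeta)$. Hence $\log\det^*_{\mathcal N\Gamma}(\rho_f)=\log m$, and there are no limit points outside $[0,\log m]$. $\square$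

In particular $A=B=\log m=\log\det^*_{\mathcal N\Gamma}(\rho_f)$ for the Heisenberg group. The uncut cycles at composite $n$ restore the limsup, so this example does not decide the first question in (b).

## 8. $\mathbb Z_{(3)}[i]\rtimes\langle 2+i\rangle$: a zero weight on every cycle

We want a group $A\rtimes\langle t\rangle$ in which, for *every* finite quotient, every orbit $\psi,\psi^t,\psi^{t^2},\dots$ meets $\{\psi(u)=1\}$. Localising at one prime removes the composite levels. The simplest choice would be $A=\mathbb Z_{(p)}$ with $t$ acting by a unit $\tau$ and $u=1$. It fails to satisfy the hypothesis of Lemma 2: for $\psi(a)=e^{2\pi ia/p^k}$ on $\mathbb Z/p^k$ we have $\psi(\tau^j)\ne1$ for all $j$, as $\tau^j$ is a unit and $k\ge1$. The kernel of this $\psi$ contains no unit. In rank two the kernel of a character contains a whole line, and a line in $\mathbb Z[i]/3^k$ generated by a unit may contain a power of $\tau$ up to scalars. So we want the powers of $\tau$ to meet all such lines.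

Modulo $3$ one sees this directly. The field $\mathbb Z[i]/3=\mathbb F_9$ has four lines over $\mathbb F_3$, and the powers $1$, $\tau=2+i$, $\tau^2=3+4i\equiv i$, $\tau^3\equiv2+2i$ lie on the four different ones. For instance $\psi(a+bi)=e^{2\pi\sqrt{-1}(a+b)/3}$ has $\psi(\tau)=1$, and $\psi(a+bi)=e^{2\pi\sqrt{-1}a/3}$ has $\psi(\tau^2)=1$. The next lemma does this modulo $3^k$.

**Lemma 4.** For all $k\ge1$, $\tau=2+i$ generates $C_k=(\mathbb Z[i]/3^k)^\times/(\mathbb Z/3^k)^\times$, a group of order $8\cdot9^{k-1}/(2\cdot3^{k-1})=4\cdot3^{k-1}$.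

*Proof.* Since $3$ is inert, $|(\mathbb Z[i]/3^k)^\times|=9^k-9^{k-1}=8\cdot9^{k-1}$, which gives the order. Call an element *scalar* if it lies in $\mathbb Z/3^k$. Modulo $3$, $\tau^2=3+4i\equiv i$ is not scalar, and $\sigma:=\tau^4=-7+24i\equiv-1$ is scalar. So $\tau$ has order $4$ in $C_1$.

We claim $\sigma^{3^j}=s_j(1+3^{j+1}c_ji)$ with $s_j,c_j\in\mathbb Z_{(3)}^\times$ for all $j\ge0$. For $j=0$ take $s_0=-7$, $c_0=-8/7$. For the induction step, with $c=c_j$,
$$(1+3^{j+1}ci)^3=(1-3^{2j+3}c^2)+i\,3^{j+2}c\,(1-3^{2j+1}c^2).$$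
Both brackets are units of $\mathbb Z_{(3)}$. So the claim holds for $j+1$ with $s_{j+1}=s_j^3(1-3^{2j+3}c^2)$ and $c_{j+1}=c(1-3^{2j+1}c^2)/(1-3^{2j+3}c^2)$.

Hence for $k\ge2$, $\sigma^{3^{k-2}}=s(1+3^{k-1}ci)$ with units $s,c$ is not scalar mod $3^k$. On the other hand $\sigma$ lies in $\ker(C_k\to C_1)$, which has order $3^{k-1}$. So $\sigma$ has order exactly $3^{k-1}$ in $C_k$, and for $k=1$ this is trivial. Since $\tau$ has order $4$ in $C_1$, $4$ divides the order of $\tau$ in $C_k$, and that order is $4\operatorname{ord}(\tau^4)=4\cdot3^{k-1}=|C_k|$. $\square$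

**Proof of Theorem 1, first part.**

**Step 1: the group.** $\Gamma_0$ is countably infinite and metabelian, hence amenable. Since $\mathcal A/3^k\mathcal A=\mathbb Z[i]/3^k$, it maps onto the finite groups $(\mathbb Z[i]/3^k)\rtimes\langle\tau\bmod3^k\rangle$. Let $(a,t^j)\ne1$. If $j\ne0$, then $\tau^j\ne1$, as its norm is $5^j$, so $\tau^j\not\equiv1$ mod $3^k$ for some $k$. If $j=0$ and $a\ne0$, then $a\notin3^k\mathcal A$ for some $k$. So $\Gamma_0$ is residually finite.

**Step 2: all finite quotients are unimodular.** We verify the hypothesis of Lemma 2 for every finite-index $\Delta\lhd\Gamma_0$. The finite group $\mathcal A/(\mathcal A\cap\Delta)$ is $\ell$-divisible for every prime $\ell\ne3$, since $\mathcal A$ is. So it is a $3$-group, killed by some $3^k$ with $k\ge1$. View a character $\psi$ of it as a character of $\mathcal A/3^k\mathcal A=\mathbb Z[i]/3^k$ and write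
$$\psi(a+bi)=\exp\bigl(2\pi\sqrt{-1}(\alpha a+\beta b)/3^k\bigr),\qquad\alpha,\beta\in\mathbb Z/3^k .$$
In $\mathbb Z/3^k$ one of $\alpha,\beta$ divides the other. If $\beta=\alpha c$, then $w=-c+i$ has $\psi(w)=1$. If $\alpha=\beta c$, then $w=1-ci$ has $\psi(w)=1$. In either case $w\notin3\mathbb Z[i]$, so $w$ is a unit mod $3$, because $\mathbb Z[i]/3$ is a field, and hence a unit mod $3^k$. Moreover $\psi(sw)=\psi(w)^s=1$ for all $s\in(\mathbb Z/3^k)^\times$. By Lemma 4, $\tau^j\equiv sw$ mod $3^k$ for some $j\ge0$ and some such $s$. Hence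
$$\psi^{t^j}(u)=\psi(t^jut^{-j})=\psi(\tau^j\cdot1)=\psi(sw)=1 .$$
So every orbit meets $\{\psi(u)=1\}$. By Lemma 2, $N$ is nilpotent and $\det R_f=1$ on $\mathbb C[\Gamma_0/\Delta]$. By Lemma 1, $|\mathrm{Fix}_\Delta(X_f)|=1$. This holds for every $\Delta$, so $A=B=0$, and both are limits. Lemma 1 also says that $f^*f$ is not a zero divisor.

**Step 3: $f$ is not invertible in $\ell^1(\Gamma_0)$.** By [DS] this gives that $\alpha_f$ is nonexpansive and $f$ is a non-unit. All finite quotients of $f$ are invertible, so we must look at the size of the inverses. Suppose $fg=gf=1$ with $g\in\ell^1(\Gamma_0)$ and $C=\|g\|_1$. Let $\chi(at^j)=j$. For $|z|=1$ the isometric automorphism $\gamma\mapsto z^{\chi(\gamma)}\gamma$ of $\ell^1(\Gamma_0)$ takes $f$ to $1-zmt(1-u)$, which therefore has an inverse $g_z$ with $\|g_z\|_1=C$. Let $\Delta$ be of finite index and $G=\Gamma_0/\Delta$. Passing to $G$, right multiplication by the image of $g_z$ on $\ell^2(G)$ has norm at most $C$ and inverts $1-zN$. So $\|(1-zN)^{-1}\|\le C$ for all $|z|=1$. As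 $N$ is nilpotent, $(1-zN)^{-1}=\sum_jz^jN^j$ is a finite sum. Integrating against $z^{-j}$ over the circle gives
$$\|N^j\|\le C\qquad\text{for all }j\text{ and all }\Delta.$$
Now fix $j$. By (6), $N^j\delta_1$ is the image in $\mathbb C[G]$ of $m^jt^jb_j$ with $b_j=\prod_{i<j}(1-t^{-i}ut^i)\in\mathbb Z[\mathcal A]$. Each factor is nonzero, and $\mathbb Z[\mathcal A]$ is a domain since $\mathcal A$ is torsion-free abelian. So $b_j\ne0$. By residual finiteness choose $\Delta$ so that $\Gamma_0\to G$ is injective on the support of $t^jb_j$. Then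
$$C\ge\|N^j\delta_1\|=m^j\|b_j\|_2\ge m^j,$$
as $b_j$ has integer coefficients. This holds for every $j$, a contradiction.

**Step 4: the determinant over $\Gamma_0$.** Lemma 3 applies, as $t$ and $u$ have infinite order, and gives $\log\det^*_{\mathcal N\Gamma_0}(\rho_f)\ge\log m$. For equality we check (5). The automorphism $\psi\mapsto\psi(t^{-1}\,\cdot\,t)$ of $\widehat{\mathcal A}$ is dual to multiplication by $\tau^{-1}$. No nonzero $a\in\mathcal A$ has a finite orbit: $\tau^ja=a\ne0$ forces $\tau^j=1$, so $j=0$. By Halmos' criterion the automorphism is ergodic. The function $\log|1-\psi(u)|$ is integrable with integral $0$, so (5) is Birkhoff's theorem. Hence $\log\det^*_{\mathcal N\Gamma_0}(\rho_f)=\log m>0=B$.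

It remains to bound the entropy from below.

## 9. Entropy at least $\log m$: solving the defining equation level by level

The entropy bound is elementary. We build $m^{|F|}$ points of $X_f$ that are pairwise separated on a set hardly larger than $F$.

**Lemma 5.** Let $\Gamma$ be countable amenable, $\chi:\Gamma\to\mathbb Z$ a homomorphism, $t,u\in\Gamma$ with $\chi(t)=1$, $\chi(u)=0$, $u$ of infinite order, and $f=1-mt(1-u)$. Then $h(\alpha_f)\ge\log m$.

*Proof.* From $(\rho^fx)_\theta=x_\theta-mx_{\theta t}+mx_{\theta tu}$ we see that $x\in X_f$ if and only if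
$$x_\theta=m(x_{\theta t}-x_{\theta tu})\ \text{ in }\mathbb T\quad\text{for all }\theta .$$
Call $\chi^{-1}(l)$ *level $l$*. The equation at $\theta$ relates level $\chi(\theta)$ to the next level.

**Step 1: constructing points.** Fix a representative in each coset $\theta\langle u\rangle$. These cosets are copies of $\mathbb Z$, each inside a single level. So for any real function $c$ on a level there is a unique real function $y=I(c)$ on that level with $y_\theta-y_{\theta u}=c_\theta$ for all $\theta$ and $y=0$ at the representatives. Let $F\subset\Gamma$ be finite and nonempty, $l_0=\min\chi(F)$, and $\omega\in\{0,\dots,m-1\}^F$, extended by $0$ to $\Gamma$. Put $\tilde x=0$ on levels $\le l_0$. For $l\ge l_0$, inductively, define $\tilde x$ on level $l+1$ as $I(c)$ with $c_{\theta t}=(\tilde x_\theta+\omega_\theta)/m$ for $\chi(\theta)=l$; note that $\theta\mapsto\theta t$ is a bijection from level $l$ to level $l+1$. Then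
$$m(\tilde x_{\theta t}-\tilde x_{\theta tu})=\tilde x_\theta+\omega_\theta\qquad\text{for all }\theta .$$
For $\chi(\theta)\ge l_0$ this is the construction, and below level $l_0$ all terms vanish. As $\omega$ is integral, $x^\omega:=\tilde x\bmod1$ lies in $X_f$.

**Step 2: separation.** Let $\omega\ne\omega'$, and let $l$ be the lowest level where they differ, say at $\theta\in F$. The values on levels $\le l$ depend only on $\omega$ below level $l$, so $\tilde x=\tilde x'$ on levels $\le l$, and
$$(\tilde x_{\theta t}-\tilde x'_{\theta t})-(\tilde x_{\theta tu}-\tilde x'_{\theta tu})=(\omega_\theta-\omega'_\theta)/m .$$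
As $0<|\omega_\theta-\omega'_\theta|<m$, the right side has distance $\ge1/m$ from $\mathbb Z$. So at $\theta t$ or at $\theta tu$ the points $x^\omega,x^{\omega'}$ differ by at least $\frac1{2m}$ in $\mathbb T$. That coordinate lies in $E=Ft\cup Ftu$.

**Step 3: counting.** Let $\mathcal U$ be a finite open cover of $X_f$ by preimages, under $x\mapsto x_1$, of arcs of diameter $<\frac1{2m}$. Put $Q=E^{-1}$. Since $(\lambda^\gamma x)_1=x_{\gamma^{-1}}$, two points in one element of $\bigvee_{\gamma\in Q}(\alpha_f^\gamma)^{-1}\mathcal U$ differ by less than $\frac1{2m}$ at all coordinates in $E$. So each such element contains at most one $x^\omega$, and every subcover has at least $m^{|F|}$ elements. Let $F$ run through a two-sided Følner sequence. Then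
$$|E\triangle F|\le|Ft\triangle F|+|Ftu\triangle F|=o(|F|).$$
So $E$, and with it $Q=E^{-1}$, also runs through a two-sided Følner sequence, and $|Q|/|F|\to1$. Hence $h(\alpha_f)\ge\lim\frac{|F|}{|Q|}\log m=\log m$. $\square$

**End of the proof of Theorem 1.** Lemma 5 with $\chi(at^j)=j$ gives $h(\alpha_f)\ge\log m>0$. Together with Steps 1–4 of Section 8 this proves Theorem 1. $\square$

Comparing, $h(\alpha_f)\ge\log m>0=A$ refutes the conjecture in (a), and $B=0<\log m=\log\det^*_{\mathcal N\Gamma_0}(\rho_f)$ answers the first question in (b). Neither conclusion uses [LT].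

## 10. Exact entropy, and a finitely generated group containing $\Gamma_0$

**Proof of Theorem 3 (i).** By Lemma 1, $f$ is a non-zero-divisor, so [LT] and Theorem 1 give $h(\alpha_f)=\log\det^*_{\mathcal N\Gamma_0}(\rho_f)=\log m$. A point of $X_f$ with finite orbit has a finite-index stabilizer, which contains a finite-index normal subgroup $\Delta$ of $\Gamma_0$. So the point lies in $\mathrm{Fix}_\Delta(X_f)=\{0\}$.

Now consider $qf$. It is not a zero divisor, and neither is $(qf)^*(qf)=q^2f^*f$. It is not invertible in $\ell^1(\Gamma_0)$, since otherwise $f$ would be. On each $\mathbb Z[G]$, $\det R_{qf}=q^{|G|}\det R_f=q^{|G|}\ne0$. As in the proof of Lemma 1, $\mathrm{Fix}_\Delta(X_{qf})$ is finite of order $q^{|G|}$, and the expressions in $A$ and $B$ both equal $\log q$ for every $\Delta$. So $A=B=\log q$. Since $\ker\rho_f=0$ and the spectral distribution of $(qf)^*(qf)$ is that of $f^*f$ scaled by $q^2$, $\log\det^*_{\mathcal N\Gamma_0}(\rho_{qf})=\log q+\log m$, and this equals $h(\alpha_{qf})$ by [LT]. $\square$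

For (ii) we need to pass from a subgroup to a larger group.

**Lemma 6.** Let $\Gamma_0\le\Gamma$, let $f\in\mathbb Z[\Gamma_0]$ be as in Lemma 1, let $\Delta\lhd\Gamma$ be of finite index, and $\Delta_0=\Delta\cap\Gamma_0$. Then $D_\Delta(f)=D_{\Delta_0}(f)$. Also $\log\det^*_{\mathcal N\Gamma}(\rho_f)=\log\det^*_{\mathcal N\Gamma_0}(\rho_f)$. If $f$ is invertible in $\ell^1(\Gamma)$, it is invertible in $\ell^1(\Gamma_0)$.

*Proof.* The group $G_0=\Gamma_0/\Delta_0$ embeds in $G=\Gamma/\Delta$. Right multiplication by $f$ preserves the functions supported on a given left coset $gG_0$ and acts there as on $\mathbb C[G_0]$. So $\det R_f|_{\mathbb C[G]}=(\det R_f|_{\mathbb C[G_0]})^{[G:G_0]}$, and the first claim follows. For the second, $\ell^2(\Gamma_0)\subset\ell^2(\Gamma)$ is a reducing subspace for the positive operator in the definition, and $F(\lambda)=\langle E(\lambda)\delta_1,\delta_1\rangle$ is computed in it. For the third, let $fg=gf=1$ with $g\in\ell^1(\Gamma)$ and let $g_0$ be the restriction of $g$ to $\Gamma_0$. Left multiplication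 by $f$ preserves supports in right cosets $\Gamma_0s$, so comparing the parts on $\Gamma_0$ in $fg=1$ gives $fg_0=1$. Using left cosets, $g_0f=1$. $\square$

**Proof of Theorem 3 (ii).** Let $\mathcal M=\bigoplus_{j\in\mathbb Z}\mathcal Ae_j$ and define $\mathcal A$-linear automorphisms of $\mathcal M$ by
$$X:e_j\mapsto e_{j+1},\qquad y:e_j\mapsto(1+3j)e_j,\qquad\tau:e_j\mapsto(2+i)e_j .$$
Here $1+3j\in\mathbb Z_{(3)}^\times$. Let $Q=\langle X,y,\tau\rangle\le\mathrm{Aut}(\mathcal M)$ and $\Gamma=\mathcal M\rtimes Q$. The conjugates of $y$ by powers of $X$ will produce all denominators prime to $3$.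

**Step 1: $\Gamma$ is finitely generated and solvable.** Since $X^lyX^{-l}e_0=(1-3l)e_0$, the additive group generated by $Qe_0$ contains $re_0$ for all $r$ in the ring generated by all $(1+3l)^{\pm1}$, $l\in\mathbb Z$. For each prime $\ell\ne3$ one of $\pm\ell$ is $\equiv1$ mod $3$, so this ring contains $1/\ell$. Hence it is $\mathbb Z_{(3)}$. Applying powers of $\tau$ we get $\mathbb Z_{(3)}[2+i]e_0=\mathcal Ae_0$, and applying powers of $X$ we get all of $\mathcal M$. So $\Gamma=\langle e_0,X,y,\tau\rangle$. The diagonal elements of $Q$ form an abelian normal subgroup with cyclic quotient, so $\Gamma$ is solvable of derived length $\le3$, hence amenable. It is countably infinite.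

**Step 2: $\Gamma$ is residually finite.** We need finite quotients of $\mathcal M$ on which $Q$ acts. For $r\ge k\ge1$ let
$$\mathcal B_{k,r}=3^k\mathcal M+(X^{3^r}-1)\mathcal M,\qquad\text{so that}\quad\mathcal M/\mathcal B_{k,r}\cong(\mathbb Z[i]/3^k)^{\mathbb Z/3^r}\ \text{ is finite.}$$
It is invariant under $X^{\pm1}$ and $\tau^{\pm1}$, which commute with $X^{3^r}-1$. It is $y$-invariant since
$$y(X^{3^r}-1)ae_j=(1+3j)a(X^{3^r}-1)e_j+3^{r+1}ae_{j+3^r}\qquad(a\in\mathcal A),$$
and $r+1\ge k$. As $y$ is surjective on $\mathcal M$, it induces a surjection, hence a bijection, of the finite group $\mathcal M/\mathcal B_{k,r}$. So $y^{-1}\mathcal B_{k,r}\subset\mathcal B_{k,r}$ as well. Thus $\Gamma$ maps to the finite groups $(\mathcal M/\mathcal B_{k,r})\rtimes(\text{image of }Q)$.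

Every nonzero $a\in\mathcal M$ lies outside some $\mathcal B_{k,r}$: choose $k$ such that $3^k$ does not divide some coefficient of $a$ in $\mathcal A$, and then $r\ge k$ with $3^r$ larger than the width of the support, so that the positions in the support remain distinct mod $3^r$. An element $(a,1)$ with $a\ne0$ is detected by any $\mathcal B_{k,r}\not\ni a$. If $g\ne1$, then $ga'\ne a'$ for some $a'$, and $(a,g)$ is detected by any $\mathcal B_{k,r}\not\ni ga'-a'$.

**Step 3: transfer of the properties of $f$.** The subgroup $\mathcal Ae_0\rtimes\langle\tau\rangle\le\Gamma$ is the group $\Gamma_0$ of Theorem 1 with $t=\tau$, $u=e_0$. For finite-index $\Delta\lhd\Gamma$, $\Delta\cap\Gamma_0$ is normal of finite index in $\Gamma_0$. So Lemma 6 and Theorem 1 give $D_\Delta(f)=0$ for **all** $\Delta$. By Lemma 1, $|\det R_f|=|\mathrm{Fix}_\Delta(X_f)|=1$, and $A=B=0$ as limits. Lemma 6 also gives $\log\det^*_{\mathcal N\Gamma}(\rho_f)=\log m$ and that $f$ is not invertible in $\ell^1(\Gamma)$. By [DS], $\alpha_f$ is nonexpansive and $f$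 is a non-unit. By Lemma 1, $f^*f$ is not a zero divisor, and by [LT], $h(\alpha_f)=\log m$. The argument of (i) now applies over $\Gamma$ and gives the statements on finite orbits and on $qf$. There $|\det R_{qf}|=q^{|G|}$; and the spectral measure of $f^*f$ over $\Gamma$ is the one over $\Gamma_0$, so it has no atom at $0$, and $\log\det^*_{\mathcal N\Gamma}(\rho_{qf})=\log q+\log m$. $\square$

The bound $h(\alpha_f)\ge\log m$ over this $\Gamma$ also follows from Lemma 5 without [LT]. Each $g\in Q$ acts as $e_j\mapsto r_j(2+i)^se_{j+l}$ with $r_j\in\mathbb Q^\times$. The integer $s$ is well defined: $(2+i)^s\in\mathbb Q$ implies $(2+i)^s=(2-i)^s$, and then $s=0$ by unique factorization in $\mathbb Z[i]$. So $\chi(a,g)=s$ is a homomorphism with $\chi(\tau)=1$ and $\chi(u)=0$.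

**Proof of Theorem 3 (iii).** By Theorem 2 the largest limit point is $\log m$, so $A=B=\log m$. Section 7 gave $\log\det^*_{\mathcal N\Gamma}(\rho_f)=\log m$. By Lemma 1 and [LT], $h(\alpha_f)=\log m$. $\square$
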